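# Adjacent vertex distinguishing edge colorings: a gap between lists and one palette

## Equality is the natural guess

Color the edges of a graph so that edges sharing an end get different colors, and so that any two adjacent vertices see different sets of colors. How many colors does this take? And does it cost more if every edge must choose from a private list? The answer one would first guess is that lists cost nothing. A private list seems to help, because edges with different lists interfere less than edges that share one palette. We make the question precise and test the guess on small graphs and on trees, where it holds. We then build graphs for which it fails.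

Throughout, $G=(V,E)$ is a simple graph with no isolated edges, that is, no component is a single edge $K_2$.

**Definition (AVD coloring).** For an edge coloring $c:E\to C$ and a vertex $v$, let $S_c(v)=\{c(uv):uv\in E\}$ be the set of colors on the edges at $v$. The coloring $c$ is *adjacent vertex distinguishing* (AVD) if it is proper (adjacent edges get different colors) and $S_c(u)\ne S_c(v)$ for every edge $uv\in E$.

**Definition (the two parameters).** $\chi'_a(G)$ is the least $k$ such that $G$ has an AVD edge coloring with $k$ colors. $\mathrm{ch}'_a(G)$ is the least $k$ such that for every assignment of lists $\{L_e\}_{e\in E}$ with $|L_e|=k$ for all $e$, there is an AVD edge coloring $c$ with $c(e)\in L_e$ for every $e$.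

We write $S(v)$ when $c$ is clear. In a proper coloring $|S(v)|=\deg v$, so *the AVD condition has content only on edges whose two ends have equal degree*. We use this constantly.

For example, take the path with three edges $e_1,e_2,e_3$. Both ends of $e_2$ have degree 2, with color sets $\{c(e_1),c(e_2)\}$ and $\{c(e_2),c(e_3)\}$. These must differ, so $c(e_1)\neq c(e_3)$, and all three colors are different. Hence $\chi'_a=3$, although two colors suffice for a proper coloring.

Three easy facts follow from the definitions.

* Both parameters are finite. If all lists have size $|E|$, we can give all edges different colors. Then $S(u)=S(v)$ for an edge $uv$ would mean that the edges at $u$ are exactly the edges at $v$. Only $uv$ is incident with both, so $uv$ would be an isolated edge.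
* $\mathrm{ch}'_a(G)\ge\chi'_a(G)$, because all lists may be equal.
* *Monotonicity.* If every assignment of lists of size $j$ admits an AVD coloring, so does every assignment of lists of size $j'>j$, since we may pass to sublists. So a single bad assignment with lists of size $k$ proves $\mathrm{ch}'_a(G)\ge k+1$.

The guess was made as a conjecture by Hornák and Woźniak (2012): for every connected graph $G$ other than $K_2$ or $C_5$,
$$\mathrm{ch}'_a(G)=\chi'_a(G).$$

**Testing cycles.** Let $C_n$ have edges $e_1,\dots,e_n$ in cyclic order. As in the path example, a coloring is AVD exactly when any three consecutive edges have three different colors. For $n=3,4,5$ any two edges lie among some three consecutive ones, so all $n$ edges need different colors. Conversely, lists of size $n$ allow this. So $\mathrm{ch}'_a(C_n)=\chi'_a(C_n)=n$ for $n=3,4,5$. In particular $C_5$ satisfies the equality, and its exclusion from the conjecture will not matter to us.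

For $C_6$ the only pairs of edges that may share a color are the opposite pairs $\{e_i,e_{i+3}\}$. Three colors suffice: use $1,2,3,1,2,3$. Lists of size 3 suffice as well, as two cases show.

* *No opposite pair of lists shares a color.* Any four or more edges contain an opposite pair, so their lists have at least 6 colors in their union. Any one, two or three edges have lists with at least 3 colors in their union. Hall's theorem gives six different colors, one from each list.
* *Some opposite pair shares a color $x$.* Give both edges the color $x$ and delete $x$ from the other four lists, which still have size at least 2. Shrink them to size exactly 2. The conflicts among the four remaining edges form a 4-cycle. If the four lists are equal, alternate the two colors around this 4-cycle. Otherwise two neighbors $y,z$ on the 4-cycle have different lists, and some color of $L_y$ is not in $L_z$. Give it to $y$, then go around the 4-cycle away from $z$, ending at $z$. Each edge on the way has one colored neighbor, so it has a free color. At the end $z$ has two colored neighbors, but the color of $y$ is not in $L_z$, so a color remains.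

The guess has survived again.

## Trees obey the equality

**Proposition 2.**
(i) The equality $\mathrm{ch}'_a(T)=\chi'_a(T)$ holds for every tree $T$ with at least 3 vertices.
(ii) It holds for every connected $G\ne K_2$ with $\chi'_a(G)\le2$. These graphs are exactly $K_1$ and the path with two edges.

(Theorem 1, the main result, comes in the next section.)

**Proof of (i): the lower bound.** We first find the number of colors that is forced. Let $\Delta$ be the maximum degree of $T$, so $\Delta\ge2$. Put $k=\Delta+1$ if two vertices of degree $\Delta$ are adjacent, and $k=\Delta$ otherwise. A vertex of degree $\Delta$ needs $\Delta$ colors. Two adjacent vertices of degree $\Delta$ need different sets of size $\Delta$, hence at least $\Delta+1$ colors. So $\mathrm{ch}'_a(T)\ge\chi'_a(T)\ge k$.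

**Proof of (i): coloring from the root.** We now show that arbitrary lists of size $k$ suffice. Root $T$ at a vertex $r$ of degree at least 2. Color the edges at $r$ one after another with different colors. This is possible because there are at most $\Delta\le k$ of them. Then process the other vertices, parents before children. At a leaf there is nothing to do. Let $v\ne r$ be a non-leaf of degree $e\ge2$ with parent $p$. When we reach $v$, the edge $vp$ and all other edges at $p$ are colored, so $S(p)$ is fixed. Color the $e-1$ child edges of $v$ in turn, each avoiding the colors already used at $v$.

The last child edge must avoid $e-1$ colors, so at least $k-(e-1)\ge1$ colors of its list remain. Earlier child edges avoid fewer colors.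

* If $\deg p\ne e$, then $S(v)$ and $S(p)$ have different sizes, and any remaining color will do.
* If $\deg p=e$, then $e\le k-1$. Otherwise $e\ge k\ge\Delta\ge e$ gives $e=k=\Delta$, so $v$ and $p$ are adjacent vertices of degree $\Delta$, and then $k=\Delta+1$ by definition, a contradiction. So the last child edge has at least $k-(e-1)\ge2$ remaining colors. None of these is yet used at $v$, so different choices give different sets $S(v)$. At least one of them gives $S(v)\ne S(p)$.

Every edge between two non-leaves joins some $v$ to its parent, so it has been handled. An edge at a leaf has a second end of degree at least 2, because $T$ is connected with at least 3 vertices, so it causes no conflict. Hence $\mathrm{ch}'_a(T)=\chi'_a(T)=k$.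

**Proof of (ii).** Let $G\ne K_2$ be connected with $\chi'_a(G)\le2$. Then $\Delta(G)\le2$, so $G$ is a path (possibly a single vertex) or a cycle. An edge with both ends of degree 2 needs two different color sets of size 2, hence at least 3 colors. So $G$ has no such edge. This excludes all cycles and all paths with at least 4 vertices. Since $G\neq K_2$, there remain $K_1$ and the path with two edges. For $K_1$ the empty coloring is AVD and both parameters are $0$. For the path with two edges, properness needs 2 colors. From lists of size 2 we can choose two different colors, and then the middle vertex has a set of size 2 and the ends have sets of size 1. So both parameters are $2$. $\blacksquare$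

The greedy argument works on trees because each new edge has only one end with colored edges. Once an edge closes a cycle, both of its ends press on it. Already on $C_6$, after $e_1,\dots,e_5$ are colored greedily, the edge $e_6$ must avoid the colors of $e_1,e_2,e_4,e_5$. These may be four different colors, and the list has three. On $C_6$ a cleverer argument saved the equality. We now exploit that pressure to destroy it.

## Blocking an edge by its $k$ neighbors

Here is what we shall prove.

**Theorem 1.** For every $k\ge4$ and each $\Delta\in\{k-1,k\}$ there is a connected bipartite graph $G$ with maximum degree $\Delta$ such that
$$\chi'_a(G)=k\qquad\text{and}\qquad \mathrm{ch}'_a(G)\ge k+1.$$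
There are infinitely many such graphs for each pair $(k,\Delta)$.

These graphs are connected and are neither $K_2$ nor $C_5$, so each of them disproves the conjecture. The smallest case, $k=4$ and $\Delta=3$, gives bipartite subcubic graphs with $\chi'_a=4<\mathrm{ch}'_a$.

Think of an edge $e$ adjacent to exactly $k$ other edges $f_1,\dots,f_k$. It cannot be colored if $f_1,\dots,f_k$ use up all $k$ colors of its list. With one common palette of $k$ colors this can be avoided: an $f_s$ at one end of $e$ may have the same color as an $f_{s'}$ at the other end, and then a color is left for $e$. With lists we can forbid that coincidence by giving $f_1,\dots,f_k$ pairwise disjoint lists $T_1,\dots,T_k$. Then the $f_s$ have $k$ different colors $x_s\in T_s$. If the list of $e$ is exactly $\{x_1,\dots,x_k\}$, the edge $e$ is dead.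

The trouble is that we do not know $x_1,\dots,x_k$ in advance. The standard remedy is to take many edges $e_n$, one for each of the $k^k$ tuples in $T_1\times\dots\times T_k$, each having that tuple as its list. Whatever the $x_s$ are, one of the $e_n$ is dead.

Taken literally, this fails at a definite point. Each of the $N=k^k$ edges $e_n$ would have to be adjacent to the same edge $f_1$. That edge has two ends, so at least $N/2$ of the $e_n$ meet at one of them, and together with $f_1$ they give a vertex of degree at least $N/2+1$. Then $\chi'_a\ge k^k/2+1>k$, and no gap at $k$ is left to show.

So $f_s$ must be replaced by many far-apart edges that are forced to have equal colors, in a graph of maximum degree about $k$. What we need is a small device that copies the color of an edge. Proper edge coloring alone does not suggest one. The distinguishing condition does, because it is very rigid when adjacent vertices of degree $d$ have only $d+1$ colors available.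

## A $K_{d-1,d}$ that copies a color

**Definition (block).** Let $d\ge2$. A *block* in a graph consists of vertices $a_1,\dots,a_{d-1},b_1,\dots,b_d$ with all edges $a_ib_j$ (the *inner* edges). In addition each $b_j$ is incident with exactly one further edge $o_j$ (its *outer* edge), whose other end lies outside the block. There are no other edges at these vertices, so every $a_i$ and every $b_j$ has degree exactly $d$.

Try $d=2$ by hand. The block is the path $b_1a_1b_2$, and with its outer edges we see four consecutive edges $o_1,\ b_1a_1,\ a_1b_2,\ o_2$. Suppose they are colored from three colors. The ends of $b_1a_1$ have degree 2, so $o_1$, $b_1a_1$, $a_1b_2$ have three different colors. The ends of $a_1b_2$ have degree 2, so $b_1a_1$, $a_1b_2$, $o_2$ do too. Hence $o_1$ and $o_2$ both have the third color, the one not on the inner edges. The color has been copied.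

Both hypotheses matter here. If we only ask for a proper coloring, the pattern $1,2,1,2$ gives the outer edges different colors. With four colors, the pattern $1,2,3,4$ does the same, and the sets $\{1,2\},\{2,3\},\{3,4\}$ at $b_1,a_1,b_2$ are different.

**Lemma 3 (copying lemma).** Let $c$ be an AVD coloring of a graph containing a block. Suppose all inner and outer edges of the block receive colors from a set $T$ with $|T|=d+1$. Then all $d$ outer edges of the block receive the same colour.

**Step 1: translate into missing colors.** The purpose is to describe each vertex of the block by one color. Each $S(a_i)$ and each $S(b_j)$ is a $d$-subset of the $(d+1)$-set $T$, so each of these vertices misses exactly one color of $T$. Two of these vertices have equal color sets exactly when they miss the same color. For $t\in T$ let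

* $\alpha(t)$ be the number of $a_i$ missing $t$,
* $\beta(t)$ be the number of $b_j$ missing $t$,
* $\omega(t)$ be the number of $j$ with $c(o_j)=t$.

Every $a_i$ is adjacent to every $b_j$, so no color is missed both by some $a_i$ and by some $b_j$. Thus $\alpha(t)\beta(t)=0$ for all $t$.

**Step 2: count the inner edges of color $t$ twice.** This relates the outer colors to the missing colors. All edges at $a_i$ are inner, so an $a_i$ not missing $t$ has exactly one inner edge of color $t$. The number of inner edges of color $t$ is therefore $(d-1)-\alpha(t)$. On the other side, $d-\beta(t)$ of the $b_j$ see $t$ once each, and for $\omega(t)$ of them the edge of color $t$ is the outer one. The number is therefore $d-\beta(t)-\omega(t)$. Equating the two gives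
$$\omega(t)=1+\alpha(t)-\beta(t).\tag{1}$$

**Step 3: the $b_j$ miss different colors.** This is where the distinguishing condition is used. If $\beta(t)\ge1$, then $\alpha(t)=0$, and (1) with $\omega(t)\ge0$ gives $\beta(t)\le1$, so $\beta(t)=1$. Hence the $d$ vertices $b_j$ miss $d$ different colors.

**Step 4: the last color takes everything.** Only one color $t_0\in T$ is not missed by any $b_j$, because $|T|=d+1$. The color missed by an $a_i$ is not missed by any $b_j$, so all $d-1$ vertices $a_i$ miss $t_0$. Now (1) gives
$$\omega(t_0)=1+(d-1)-0=d .$$
So all $d$ outer edges have color $t_0$. $\blacksquare$

The lemma is local. It says nothing about the rest of the graph, and the other ends of the outer edges may be anything. In particular an outer edge of one block may also be an outer edge of another block, and then the common color passes on.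

## Chains of blocks joined by connectors

Fix $k\ge4$. The list size will be $k$, and Lemma 3 needs $|T|=d+1$, so we put $d=k-1\ge3$. Let $N=k^k$ and let $M\ge2N$ be any integer. We build a graph $G$ in three kinds of pieces.

**Chains.** A chain provides many edges of equal color. For each $s\in\{1,\dots,k\}$ take $M$ blocks $B_{s,1},\dots,B_{s,M}$ with parameter $d$. For $1\le m<M$ join the vertex $b_2$ of $B_{s,m}$ to the vertex $b_1$ of $B_{s,m+1}$. This edge, a *link*, is the outer edge of both of these vertices.

**Connectors.** These are the edges to be blocked. For $n=1,\dots,N$ take new vertices $u_n,v_n$ and the edge $u_nv_n$. The outer edge at $b_3$ of $B_{s,2n-1}$ goes to $u_n$ if $s\in\{1,2\}$, and to $v_n$ if $3\le s\le k$. This makes sense because $d\ge3$ and $2n-1\le 2N-1\le M$.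

**Leaves.** Every $b_j$ not yet given an outer edge gets a pendant outer edge to its own new leaf. For example, $b_1$ of $B_{1,1}$ gets one.

For $k=3$ this recipe has no meaning as it stands: a block with $d=2$ has no $b_3$.

Let $R_s$ be the set of edges incident with at least one vertex of a block $B_{s,m}$, $1\le m\le M$. Links stay inside a chain, and every other outer edge ends at a connector vertex or a leaf. So no edge belongs to two of the sets $R_s$, and $E(G)$ is the disjoint union of $R_1,\dots,R_k$ and $\{u_nv_n:1\le n\le N\}$.

**Step 1: connectedness and degrees.** We check the easy claims of Theorem 1. The graph is simple. Each chain is connected, and the connector $u_1v_1$ joins all the chains. Every other connector and every leaf is attached to a chain. So $G$ is connected. Block vertices have degree $k-1$, leaves have degree 1, and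
$$\deg u_n=1+2=3\le k-1,\qquad \deg v_n=1+(k-2)=k-1 .$$
Hence $\Delta(G)=k-1$.

**Step 2: bipartiteness.** Within a block put the $a$-vertices in one class and the $b$-vertices in the other. A link joins $b$-vertices of consecutive blocks, so the class of the $b$-vertices alternates along the chain, and the $b$-vertices of the odd-indexed blocks of a chain all lie in one class. Choose this to be class $0$ for $s=1,2$ and class $1$ for $s\ge3$. Connectors attach only to odd-indexed blocks, so we may put every $u_n$ in class $1$ and every $v_n$ in class $0$. The edge $u_nv_n$ also joins different classes. Put each leaf in the class opposite to its neighbor. So $G$ is bipartite.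

## Coloring the graph with one palette of $k$ colors

We show $\chi'_a(G)=k$.

**Step 1: fewer than $k$ colors do not suffice.** Adjacent vertices $a_i,b_j$ of a block have different color sets, both of size $d$. So at least $d+1=k$ colors appear, and $\chi'_a(G)\ge k$.

**Step 2: choose the color of each chain.** Use the palette $[k]=\{1,\dots,k\}$. By Lemma 3 the outer edges of chain $s$ must share a color $c_s$. We must choose the $c_s$ so that the connectors survive: the colors must differ at $u_n$, differ at $v_n$, and leave a color for $u_nv_n$. We keep $k$ free for the connectors and set
$$c_1=1,\quad c_2=2,\quad c_3=1,\quad c_s=s-1\ \ (4\le s\le k).$$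
So $c_s\in[k-1]$ for all $s$. The repetition $c_1=c_3$ occurs at opposite ends of each $u_nv_n$, and it is the coincidence that disjoint lists will forbid.

**Step 3: color the blocks.** For each $s$ enumerate $[k]\setminus\{c_s\}$ as $t_1,\dots,t_d$ with $t_3=k$. In every block of chain $s$ give all outer edges color $c_s$ and give $a_ib_j$ the color $t_{i+j}$, with the index taken modulo $d$ in $\{1,\dots,d\}$. Links receive the same color from both sides, so this is well defined. Give every $u_nv_n$ color $k$.

At $a_i$ the index $i+j$ runs over all residues as $j=1,\dots,d$. At $b_j$, as $i=1,\dots,d-1$, it runs over all residues except $j$, and the outer edge adds $c_s$. So the colors at each block vertex are different, and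
$$S(a_i)=[k]\setminus\{c_s\},\qquad S(b_j)=[k]\setminus\{t_j\}.\tag{2}$$

For $k=4$ and $s=1$ we have $c_1=1$ and may take $(t_1,t_2,t_3)=(2,3,4)$. The inner edges at $a_1$, toward $b_1,b_2,b_3$, get $3,4,2$, and those at $a_2$ get $4,2,3$. Then $S(a_1)=S(a_2)=\{2,3,4\}$, while $S(b_1)=\{1,3,4\}$, $S(b_2)=\{1,2,4\}$ and $S(b_3)=\{1,2,3\}$.

**Step 4: properness at the connectors.** Here
$$S(u_n)=\{1,2,k\},\qquad S(v_n)=\{1,3,4,\dots,k-1,k\},\tag{3}$$
and these have $3$ and $k-1$ elements, equal to the degrees. So the coloring is proper.

**Step 5: the distinguishing condition, edge by edge.**

* $a_ib_j$: the ends miss $c_s$ and $t_j$, which are different.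
* Links: one end is a $b_2$, the other a $b_1$ in the same chain. They miss $t_2$ and $t_1$, which are different.
* $b_3u_n$ or $b_3v_n$: by (2) and $t_3=k$, the color $k$ is not in $S(b_3)$. By (3) it is in $S(u_n)$ and in $S(v_n)$.
* $u_nv_n$: $2\in S(u_n)$ but $2\notin S(v_n)$, by (3).
* Pendant edges: the sets have sizes $1$ and $d\ge3$.

So this is an AVD coloring with $k$ colors, and $\chi'_a(G)=k$.

## Lists of size $k$ that admit no coloring

We show $\mathrm{ch}'_a(G)\ge k+1$ by exhibiting one bad assignment.

**Step 1: the lists.** We give the chains unrelated palettes and let the connectors guess every outcome. Let $T_1,\dots,T_k$ be pairwise disjoint sets of size $k$. Every edge of $R_s$ gets the list $T_s$. Let $\tau_1,\dots,\tau_N$ enumerate all $N=k^k$ elements of $T_1\times\dots\times T_k$. The list of $u_nv_n$ consists of the $k$ coordinates of $\tau_n$. These are distinct because the $T_s$ are disjoint. So all lists have size $k$.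

**Step 2: each chain has one outer color.** Suppose $c$ is an AVD coloring from these lists. All inner and outer edges of each block of chain $s$ are colored from $T_s$, and $|T_s|=k=d+1$. By Lemma 3 the outer edges of each block agree in color. Consecutive blocks of the chain share an outer edge, the link, so all outer edges of chain $s$ have one common color $x_s\in T_s$.

**Step 3: one connector is dead.** Choose $n$ with $\tau_n=(x_1,\dots,x_k)$. The edges adjacent to $u_nv_n$ are outer edges of the $k$ chains, one from each. They have colors $x_1,x_2$ at $u_n$ and $x_3,\dots,x_k$ at $v_n$. The list of $u_nv_n$ is exactly $\{x_1,\dots,x_k\}$, so $c(u_nv_n)$ equals the color of an adjacent edge. This contradicts properness. So no AVD coloring from these lists exists, and by monotonicity $\mathrm{ch}'_a(G)\ge k+1$.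

Together with the two previous sections this proves Theorem 1 for $\Delta=k-1$, for each $M\ge2N$. Different values of $M$ give graphs with different numbers of vertices, hence infinitely many examples.

## Raising the maximum degree to $k$

We modify $G$ at one leaf to cover $\Delta=k$. Choose a leaf $\ell$ of $G$, adjacent to some $b_j$, and attach $k-1$ new pendant edges to $\ell$. Call the result $G^+$.

**Step 1: shape and lower bound.** $G^+$ is connected, and it is bipartite: put each new leaf in the class opposite to that of $\ell$. Now $\deg\ell=k$, and all other degrees are at most $k-1$, so $\Delta(G^+)=k$. Therefore $\chi'_a(G^+)\ge k$.

**Step 2: $k$ colors suffice.** Keep the $k$-coloring of $G$ and give the $k-1$ new edges the $k-1$ colors of $[k]$ different from that of $b_j\ell$. The coloring is proper. Color sets of old vertices other than $\ell$ are unchanged, so only edges at $\ell$ need a check. Here $|S(\ell)|=k$, while the neighbors of $\ell$ have degrees $k-1$ and $1$, so their sets have different sizes. Hence $\chi'_a(G^+)=k$.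

**Step 3: the bad lists survive.** Keep the lists of $G$ and give the new edges arbitrary lists of size $k$. The edge $b_j\ell$ is still an outer edge of its block, all degrees of block vertices are unchanged, and no new edge is adjacent to any $u_nv_n$. The previous section's argument uses only the blocks, the edges $u_nv_n$ and the edges adjacent to these. So it applies word for word, and $\mathrm{ch}'_a(G^+)\ge k+1$.

Again $M\ge2N$ is arbitrary, so there are infinitely many such graphs. This completes the proof of Theorem 1, and the conjecture is false. $\blacksquare$

Combined with Proposition 2(ii), this settles for every $k\ne3$ whether a counterexample with $\chi'_a=k$ exists: there is none for $k\le2$, and there is one for every $k\ge4$. The arguments here do not settle $k=3$, nor whether $\mathrm{ch}'_a-\chi'_a$ can exceed $1$.
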